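# No SLLnL topology on $\aleph_{\omega+1}$: a consistency proof from a supercompact cardinal

## 1. SLL spaces with $\aleph_1$ points are Lindelöf

All cardinals below are computed in ZFC, $w(X)$ is the weight of $X$ (the least size of a base), and $[A]^{\rho}$ is the set of subsets of $A$ of cardinality $\rho$.

**Definition (convergence).** A subset $B$ of a space $X$ with $|B|=\rho$ *converges* to $x_0\in X$ if $|B\setminus u|<\rho$ for every open $u\ni x_0$.

**Definition (SLL).** Let $\rho$ be a cardinal. A space $X$ is *SLL for $\rho$* if every $A\subseteq X$ with $|A|=\rho$ contains some $B$ with $|B|=\rho$ that converges to a point of $X$. A space is *sequentially linearly Lindelöf* (SLL) if it is SLL for every regular uncountable $\rho\le w(X)$. We use this word for $T_1$ spaces. A space is *SLLnL* if it is Hausdorff, SLL and not Lindelöf, that is, some open cover has no countable subcover.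

Two ordinal spaces show what the condition does. In $\omega_1+1$ with the order topology the weight is $\aleph_1$, so only $\rho=\aleph_1$ is tested. Every uncountable $A$ converges to the point $\omega_1$ (after removing nothing at all), because each neighborhood of $\omega_1$ contains an interval $(\alpha,\omega_1]$ and so misses only countably many points. So $\omega_1+1$ is SLL, and it is compact. In $\omega_1$ the weight is again $\aleph_1$, because there are $\aleph_1$ isolated points and the open intervals together with the initial segments $[0,\alpha)$ give a base of that size. Now no uncountable $B$ converges to any $z$, since the neighborhood $[0,z]$ is countable. So $\omega_1$ is not SLL. It is also not Lindelöf, and the next argument says that this is no coincidence.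

**Proposition 0.** Every Hausdorff SLL space $X$ with $|X|=\aleph_1$ is Lindelöf.

*Proof.* Suppose some open cover has no countable subcover. Choosing one member of the cover for each point, we get a subcover $\{O_i:i<\omega_1\}$, still without a countable subcover. For each $i<\omega_1$ the countable family $\{O_j:j<i\}$ is not a cover, so pick
$$y_i\notin\bigcup_{j<i}O_j .$$
A point $y$ lies in some $O_j$, and then $y=y_i$ forces $i\le j$. So each value is taken only countably often, and $Y=\{y_i:i<\omega_1\}$ has size $\aleph_1$. The weight of $X$ is uncountable, since a space with a countable base is Lindelöf. So SLL applies at $\aleph_1$, and some $B\in[Y]^{\aleph_1}$ converges to a point $z$. Let $z\in O_j$. Then all but countably many points of $B$ lie in $O_j$; but the points of $Y$ in $O_j$ are among the $y_i$ with $i\le j$, so there are only countably many. This is a contradiction. $\square$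

The engine is a diagonal sequence whose length is a *regular* cardinal at which SLL says something. What changes for larger spaces? The shortest cover without a countable subcover may have length $\aleph_\omega$, which is singular, and SLL is silent at singular cardinals. We shall see in Sections 2 and 3 that, if $\aleph_\omega$ is a strong limit, the first cardinality where the argument has to be replaced is $\aleph_{\omega+1}$. So we ask: *is it consistent with ZFC, from some assumption, that there is no SLLnL topology on $\aleph_{\omega+1}$*, that is, no SLLnL space with exactly $\aleph_{\omega+1}$ points?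

Some assumption beyond the consistency of ZFC is needed. It is known (this is the context of the question in "Sequentially Linearly Lindelöf Spaces", https://www.math.bgu.ac.il/~kojman/SLLnL.pdf) that if there is no SLLnL space of cardinality $\aleph_{\omega+1}$, then there is an inner model with a strong cardinal. If there is no SLLnL space at all, then for every $n>0$ there is an inner model with $n$ Woodin cardinals.

The answer is: **yes**. If ZFC + "there is a supercompact cardinal" is consistent, then so is ZFC + "there is no SLLnL topology on $\aleph_{\omega+1}$". The proof splits into a ZFC theorem of topology and a forcing theorem, joined by a combinatorial statement. Let $\theta$ be an uncountable cardinal with $\mathrm{cf}(\theta)=\omega$.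

**Definition ($\Phi(\theta)$).** $\Phi(\theta)$ says: for every sequence $\langle\varphi_n:n<\omega\rangle$ of functions $\varphi_n:\theta^+\to\theta$, each with range bounded in $\theta$, there are a regular uncountable $\rho<\theta$ and $A\in[\theta^+]^{\rho}$ with $|\varphi_n[A]|<\rho$ for all $n$.

**Theorem A (ZFC).** If $\aleph_\omega$ is a strong limit and $\Phi(\aleph_\omega)$ holds, there is no SLLnL space of cardinality $\aleph_{\omega+1}$.

**Theorem B.** If there is a model of ZFC with a supercompact cardinal, then there is a model of ZFC in which $\aleph_\omega$ is a strong limit, $2^{\aleph_\omega}=\aleph_{\omega+1}$ and $\Phi(\aleph_\omega)$ holds (with $\rho=\omega_1$).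

Three further results will be proved on the way or at the end.

**Theorem C.** In the model of Theorem B there is no SLLnL space $X$ with $|X|<\aleph_{\omega+\omega}$ or $w(X)<\aleph_{\omega+\omega}$.

**Theorem D.** Let $\kappa$ be supercompact, let $X$ be SLLnL, and let $\tau(X)$ be the least size of an open cover of $X$ without a countable subcover. If $\tau(X)$ is a strong limit, then $\tau(X)<\kappa$.

**Theorem E.** If $\aleph_\omega$ is a strong limit, then $\neg\Phi(\aleph_\omega)$ holds if and only if there is an SLL Hausdorff (equivalently $T_1$; equivalently zero-dimensional Hausdorff) space of weight $\le\aleph_\omega$ and cardinality $>\aleph_\omega$.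

## 2. The shortest bad cover has singular length of cofinality $\omega$

Let $X$ be SLLnL and let $\tau=\tau(X)$ be the least size of an open cover without a countable subcover. Since $X$ is not Lindelöf, $X$ and $w(X)$ are infinite and $\tau$ is uncountable. The first lemma extracts everything that the proof of Proposition 0 gives in general.

**Lemma 1.** $\tau\le\min(w(X),|X|)$, and $\tau$ is singular of cofinality $\omega$. Every open cover of size $<\tau$ has a countable subcover.

*Proof.* The last sentence is the definition of $\tau$.

*The bound.* Every open cover has a subcover of size $\le|X|$ (choose one member per point) and one of size $\le w(X)$ (for each member of a fixed smallest base that is contained in some member of the cover, choose one such member). A subcover of a cover with no countable subcover has no countable subcover. Hence $\tau\le\min(w(X),|X|)$.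

Now let $\{O_i:i<\tau\}$ be an open cover without a countable subcover. For $i<\tau$ the family $\{O_j:j<i\}$ does not cover $X$: it has size $<\tau$, so if it were a cover, it would have a countable subcover.

*$\tau$ is not regular.* Suppose it is. Pick $y_i\notin\bigcup_{j<i}O_j$ for $i<\tau$. If $y\in O_j$, then $y=y_i$ implies $i\le j$; so each value is taken $<\tau$ times, and by regularity $Y=\{y_i:i<\tau\}$ has size $\tau$. As $\tau\le w(X)$ is regular uncountable, some $B\in[Y]^\tau$ converges to some $z$; say $z\in O_j$. Then $|B\setminus O_j|<\tau$, so $|B\cap O_j|=\tau$. But $B\cap O_j\subseteq\{y_i:i\le j\}$ has size $<\tau$, a contradiction.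

*The cofinality is not uncountable.* Suppose $\tau$ is singular with $\nu=\mathrm{cf}(\tau)>\omega$, and let $\langle\tau_i:i<\nu\rangle$ be increasing and cofinal in $\tau$. The increasing family $\{\bigcup_{j<\tau_i}O_j:i<\nu\}$ is an open cover of size $<\tau$, so countably many of its members cover $X$. Their indices are bounded in $\nu$, because $\nu$ is regular uncountable. So $\bigcup_{j<\tau_i}O_j=X$ for a single $i$, which was excluded. $\square$

In particular, an SLL Hausdorff space with $|X|<\aleph_\omega$ or $w(X)<\aleph_\omega$ is Lindelöf, since there is no uncountable singular cardinal below $\aleph_\omega$. And if $|X|=\aleph_{\omega+1}$, the only possibility is $\tau(X)=\aleph_\omega$.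

## 3. Small sets are covered by countably many members

From here to the end of Section 5, $X$ is SLLnL and **$\theta:=\tau(X)$ is a strong limit** (that is, $2^\delta<\theta$ for $\delta<\theta$); Lemma 4 below is stated separately. Fix an open cover $\{U_\alpha:\alpha<\theta\}$ without a countable subcover. For $a\subseteq\theta$ and $x\in X$ write
$$U[a]=\bigcup_{\alpha\in a}U_\alpha,\qquad s(x)=\{\alpha<\theta:x\in U_\alpha\}\ne\emptyset .$$
Thus $x\in U[a]$ if and only if $s(x)\cap a\neq\emptyset$.

The next lemma excludes $|X|=\theta$, and it supplies the covers for the next diagonal argument.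

**Lemma 2.** If $S\subseteq X$ and $|S|\le\theta$, there is a countable $a\subseteq\theta$ with $S\subseteq U[a]$. Hence $|X|>\theta$.

*Proof.* First let $|S|<\theta$, and let $Z=\mathrm{cl}(S)$. We bound $|Z|$ in order to get a cover of size $<\theta$. Map $x\in Z$ to
$$N_x=\{V\cap S:V\text{ an open neighborhood of }x\}\subseteq\mathcal P(S).$$
This map is injective. Let $x\ne y$ in $Z$ and take disjoint open $V\ni x$, $W\ni y$. Suppose that $V\cap S=V'\cap S$ for some open $V'\ni y$. Then $V'\cap W\cap S\neq\emptyset$, because $V'\cap W$ is a neighborhood of $y\in\mathrm{cl}(S)$. But $V'\cap W\cap S=V\cap W\cap S=\emptyset$, a contradiction. So $V\cap S\in N_x\setminus N_y$. Hence $|Z|\le 2^{2^{|S|}}<\theta$.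

Choose $\alpha(z)\in s(z)$ for $z\in Z$. The family $\{U_{\alpha(z)}:z\in Z\}\cup\{X\setminus Z\}$ is an open cover of size $<\theta$, so it has a countable subcover. The member $X\setminus Z$ is of no use on $Z$, so countably many $U_\alpha$ cover $Z\supseteq S$.

If $|S|=\theta$, write $S$ as a countable union of sets of size $<\theta$, using $\mathrm{cf}(\theta)=\omega$ from Lemma 1, and take the union of the countable sets $a$.

Finally, if $|X|\le\theta$, then $X=U[a]$ for a countable $a$, contrary to the choice of the cover. $\square$

## 4. The diagonal argument one cardinal higher, and where it stops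

The cardinal $\theta^+$ is regular, and $|X|\ge\theta^+$. A sensible person now repeats the diagonal argument with length $\theta^+$. This works whenever SLL applies at $\theta^+$, and so it determines the weight.

**Lemma 3.** If $|X|=\theta^+$ or $2^\theta=\theta^+$, then $w(X)=\theta$.

*Proof.* By Lemma 1, $w(X)\ge\theta$. Suppose $w(X)\ge\theta^+$.

*Building the diagonal sequence.* The set $\{s(x):x\in X\}$ has size $\le\min(|X|,2^\theta)\le\theta^+$. Enumerate it, possibly with repetitions, as $\{s_\xi:\xi<\theta^+\}$, and pick $x_\xi$ with $s(x_\xi)=s_\xi$. For $\xi<\theta^+$ the set $\{x_\eta:\eta<\xi\}$ has size $\le\theta$, so Lemma 2 gives a countable $a_\xi\subseteq\theta$ with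
$$a_\xi\cap s_\eta\ne\emptyset\quad\text{for all }\eta<\xi. \tag{1}$$
Since $U[a_\xi]\ne X$, pick $y_\xi$ with
$$s(y_\xi)\cap a_\xi=\emptyset. \tag{2}$$

*The sequence has $\theta^+$ values.* Let $y=y_\xi$ and $s(y)=s_\eta$. If $\eta<\xi$, then (1) and (2) contradict each other, so $\xi\le\eta$. Thus each value is taken at most $\theta$ times, and $Y=\{y_\xi:\xi<\theta^+\}$ has size $\theta^+$.

*The contradiction.* Since $\theta^+\le w(X)$ is regular uncountable, some $B\in[Y]^{\theta^+}$ converges to some $z$. Say $s(z)=s_\eta$. For $b\in B$ pick $\xi(b)$ with $y_{\xi(b)}=b$; the map $b\mapsto\xi(b)$ is injective. So $\xi(b)>\eta$ for all but at most $\theta$ many $b\in B$, and for these (1) lets us pick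
$$\alpha(b)\in a_{\xi(b)}\cap s(z). \tag{3}$$
By (2), $b\notin U_{\alpha(b)}$. There are only $\theta$ possible values of $\alpha(b)$, so a single $\alpha$ equals $\alpha(b)$ for $\theta^+$ many $b$. Then $z\in U_\alpha$ and $|B\setminus U_\alpha|=\theta^+$, contradicting convergence to $z$. $\square$

So we are left with spaces of weight exactly $\theta$ and more than $\theta$ points, and here the method ends. SLL says nothing about sets of size $\theta^+>w(X)$. Let us try to use a smaller set instead: take a regular uncountable $\rho<\theta$ and some $B\in[Y]^\rho$ converging to $z$, with $s(z)=s_\eta$. The points $b$ with $\xi(b)\le\eta$ give nothing. For the others we still find $\alpha(b)$ as in (3), so each such $b$ is left out of some neighborhood $U_{\alpha(b)}$ of $z$. But now there are only $\rho$ points $b$ and $\theta>\rho$ possible values $\alpha(b)$. The pigeonhole step fails: all the $\alpha(b)$ may be distinct, and then we have no single neighborhood of $z$ that leaves out $\rho$ points at once. We need another way to make $\rho$ many points share an excluded neighborhood.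

## 5. Nearly constant traces on the pieces of a base

The weight being $\theta$ was the obstacle, and it is also the resource. Cut a base of size $\theta$ into an increasing union of countably many pieces of sizes $<\theta$. Each point $b\neq z$ is separated from $z$ by a basic set in one of the pieces; since $\rho$ is uncountable and regular, one piece serves $\rho$ many points. If the points of $A$ have fewer than $\rho$ different traces on each piece, then $\rho$ many of these points have the *same* trace on that piece, and a basic set that excludes one of them excludes all. The existence of such an $A$ is exactly what $\Phi(\theta)$ provides.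

Let us get a feeling for $\Phi(\theta)$ when $\theta$ is a strong limit. For finitely many functions $\varphi_0,\dots,\varphi_m$ with bounded ranges the tuple $(\varphi_0(\xi),\dots,\varphi_m(\xi))$ takes fewer than $\theta$ values, so all are constant on one set of size $\theta^+$. The same holds for infinitely many functions whose ranges lie below a common $\delta<\theta$, since $|\delta|^{\omega}<\theta$. If the ranges grow with $n$, constancy is too much to ask: with $\theta=\sup_n\theta_n$ for increasing cardinals $\theta_n$, König's theorem gives an injection $\xi\mapsto\langle\iota_n(\xi):n<\omega\rangle$ of $\theta^+$ into $\prod_n\theta_n$, and then no two points agree under all $\iota_n$. This is why $\Phi(\theta)$ asks only for fewer than $\rho$ values on $\rho$ points.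

**Lemma 4.** Let $\theta$ be an uncountable strong limit of cofinality $\omega$ with $\Phi(\theta)$. Then no $T_1$ space $X$ with $w(X)\le\theta<|X|$ is SLL for all regular uncountable $\rho<\theta$.

*Proof.* Suppose $X$ is such a space. Let $\{V_j:j<\theta\}$ be a base (repetitions allowed), $\langle\theta_n:n<\omega\rangle$ increasing and cofinal in $\theta$, and $X'\in[X]^{\theta^+}$.

*Choosing $A$.* For $x\in X'$ let
$$T_n(x)=\{j<\theta_n:x\in V_j\}\in\mathcal P(\theta_n).$$
As $2^{|\theta_n|}<\theta$, an injection of $\mathcal P(\theta_n)$ into a bounded part of $\theta$ turns $T_n$ into a function from $X'$ to $\theta$ with bounded range. Identify $X'$ with $\theta^+$ and apply $\Phi(\theta)$: there are a regular uncountable $\rho<\theta$ and $A\in[X']^\rho$ with $|T_n[A]|<\rho$ for all $n$. Since $X$ is SLL for $\rho$, some $B\in[A]^\rho$ converges to a point $z$.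

*Finding $\rho$ points with one excluded neighborhood.* For $b\in B\setminus\{z\}$ choose, by $T_1$, an index $j(b)$ with $z\in V_{j(b)}$ and $b\notin V_{j(b)}$. The set $B\setminus\{z\}$ is the union of the countably many sets $\{b:j(b)<\theta_n\}$, and $\rho$ is regular uncountable, so for some $n$ the set $\{b\in B\setminus\{z\}:j(b)<\theta_n\}$ has size $\rho$. On it $T_n$ takes fewer than $\rho$ values, so by regularity of $\rho$ there is a subset $B'$ of size $\rho$ on which $T_n$ is constant, say with value $T$.

Fix one $b\in B'$. Then $j(b)<\theta_n$ and $b\notin V_{j(b)}$, so $j(b)\notin T_n(b)=T$. Since $T_n(b')=T$ for every $b'\in B'$, no element of $B'$ is in $V_{j(b)}$. Thus $|B\setminus V_{j(b)}|\ge|B'|=\rho$ although $z\in V_{j(b)}$, contradicting convergence. $\square$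

Note that Lemma 4 mentions no cover: the covers were used only to prove $|X|>\theta=w(X)$.

**Theorem A′.** Let $\theta$ be an uncountable strong limit of cofinality $\omega$ with $\Phi(\theta)$. There is no SLLnL $X$ with $\tau(X)=\theta$ and $|X|=\theta^+$. If $2^\theta=\theta^+$, there is no SLLnL $X$ with $\tau(X)=\theta$.

*Proof.* In both cases Lemmas 2 and 3 give $|X|>\theta=w(X)$. As $X$ is SLL, it is SLL for all regular uncountable $\rho<\theta=w(X)$. This contradicts Lemma 4. $\square$

*Proof of Theorem A.* Let $X$ be SLLnL with $|X|=\aleph_{\omega+1}$. By Lemma 1, $\tau(X)\le\aleph_{\omega+1}$ is uncountable and singular, so $\tau(X)=\aleph_\omega$. This contradicts Theorem A′ with $\theta=\aleph_\omega$. $\square$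

## 6. Without $\Phi(\aleph_\omega)$: a tree space with more points than weight

Could Lemma 4 be proved from the strong limit assumption alone? Theorem E says that at $\aleph_\omega$ the hypothesis $\Phi$ cannot be dropped: a counterexample to $\Phi(\aleph_\omega)$ can be turned into a space. (Theorem E does not claim that the space is non-Lindelöf.)

*Proof of Theorem E.* Let $\aleph_\omega$ be a strong limit. Zero-dimensional Hausdorff implies Hausdorff, which implies $T_1$. So it suffices to derive $\neg\Phi(\aleph_\omega)$ from a $T_1$ space, and to construct a zero-dimensional Hausdorff space from $\neg\Phi(\aleph_\omega)$.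

**Step E1: from a space to $\neg\Phi$.** The purpose is to apply Lemma 4. Let $X$ be $T_1$ and SLL with $w(X)\le\aleph_\omega<|X|$. In a $T_0$ space a point is determined by the set of basic open sets containing it, so $|X|\le2^{w(X)}$. As $\aleph_\omega$ is a strong limit, $w(X)<\aleph_\omega$ would give $|X|<\aleph_\omega$. So $w(X)=\aleph_\omega$, and $X$ is SLL for every $\omega_k$, $k\ge1$; these are all the regular uncountable cardinals below $\aleph_\omega$. By Lemma 4, $\Phi(\aleph_\omega)$ fails.

**Step E2: the space.** Here we build the space from $\neg\Phi(\aleph_\omega)$. Let $\langle\varphi_n\rangle$ witness $\neg\Phi(\aleph_\omega)$: for all $k\ge1$ and $A\in[\omega_{\omega+1}]^{\omega_k}$ there is $n$ with $|\varphi_n[A]|=\omega_k$. By König's theorem there is an injection $\xi\mapsto\langle\iota_n(\xi):n<\omega\rangle$ of $\omega_{\omega+1}$ into $\prod_n\omega_n$. Replace $\varphi_n$ by a code of the pair $(\varphi_n,\iota_n)$. It again has bounded range, because pairs from $\omega_m\times\omega_n$ can be coded by ordinals below $\omega_{\max(m,n)}$, and it takes at least as many values on each $A$. So we may also assume that $b_\xi:=\langle\varphi_n(\xi):n<\omega\rangle$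 is injective in $\xi$.

Let $T=\{b_\xi{\restriction}n:n<\omega,\ \xi<\omega_{\omega+1}\}$. Since the ranges are bounded, there are fewer than $\aleph_\omega$ elements of each length, so $|T|\le\aleph_\omega$. Let $Y=T\cup\{b_\xi:\xi<\omega_{\omega+1}\}$, and for $t\in T$ let
$$C_t=\{y\in Y:t\subseteq y\}.$$
Give $Y$ the topology with subbase $\{C_t,\ Y\setminus C_t:t\in T\}$. Then $Y$ has a clopen base, $w(Y)\le\aleph_\omega$ and $|Y|=\aleph_{\omega+1}$. It is Hausdorff: let $y\ne y'$. If one of them properly extends the other, let $y$ be the longer one. Then some finite initial segment $t$ of $y$ is not an initial segment of $y'$; here $t\in T$, and $C_t\ni y$, $Y\setminus C_t\ni y'$ are disjoint and open.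

**Step E3: finding the limit point.** The purpose is to find, in a given large set, a large subset that branches at one node. A regular uncountable cardinal $\le w(Y)$ is some $\omega_k$ with $k\ge1$. Let $A\in[Y]^{\omega_k}$. The set $A$ is the union of its part in $\{b_\xi:\xi<\omega_{\omega+1}\}$ and of its parts in the countably many levels of $T$. As $\omega_k$ is regular uncountable, we may shrink $A$ and assume that either $A\subseteq\{b_\xi:\xi<\omega_{\omega+1}\}$, or $A\subseteq T$ and all elements of $A$ have the same length $m$.

In both cases there is $n$ (with $n\le m$ in the second case) such that $|\{y{\restriction}n:y\in A\}|=\omega_k$. In the first case, let $A=\{b_\xi:\xi\in A'\}$; then $|A'|=\omega_k$, some $\varphi_i$ takes $\omega_k$ values on $A'$, and $n=i+1$ works. In the second case $n=m$ works. Take the least such $n$. Then $n\ge1$, because all $y{\restriction}0$ are equal. Choose $B_0\in[A]^{\omega_k}$ such that the $y{\restriction}n$ for $y\in B_0$ are distinct. By minimality $|\{y{\restriction}(n-1):y\in A\}|<\omega_k$, so by regularity of $\omega_k$ there are $t\in T$ of length $n-1$ and $B\in[B_0]^{\omega_k}$ with $y{\restriction}(n-1)=t$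 for all $y\in B$.

**Step E4: $B$ converges to $t$.** We check the subbasic neighborhoods of $t$. A set $C_s$ contains $t$ if and only if $s\subseteq t$, and then $B\subseteq C_s$. A set $Y\setminus C_s$ contains $t$ if and only if $s\not\subseteq t$, and then it misses at most one element of $B$: if $s$ and $t$ are incompatible, $B\cap C_s=\emptyset$; and if $s\supsetneq t$, then $s$ has length $\ge n$, so all $y\in B\cap C_s$ have the same restriction $s{\restriction}n$ to $n$, hence there is at most one. So every neighborhood of $t$ contains all but finitely many elements of $B$, and $Y$ is SLL. $\square$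

## 7. $\Phi(\theta)$ above a supercompact cardinal

It remains to get $\Phi(\aleph_\omega)$. We begin with a simpler situation: strong limits above a supercompact cardinal.

**Definition (supercompact).** A cardinal $\kappa$ is *supercompact* if for every cardinal $\gamma$ there are a transitive class $M$ and an elementary embedding $j:V\to M$ with critical point $\kappa$ (so $j(\alpha)=\alpha$ for $\alpha<\kappa$ and $j(\kappa)>\kappa$), $j(\kappa)>\gamma$ and $M^\gamma\subseteq M$.

The following consequences are used. A set $S\subseteq M$ of size $\le\gamma$ belongs to $M$, and so does any bijection between $S$ and its cardinality; so $|S|^M=|S|$. In particular $j''\gamma\in M$ has size $\gamma$ in $M$. If $\gamma=\theta^+$, then $\theta^+$ is regular in $M$ and is the successor of $\theta$ in $M$, because $M$ contains bijections between $\theta$ and all ordinals in $[\theta,\theta^+)$. If $f$ is a function on $\gamma$, then $j(f)(j(\xi))=j(f(\xi))$, so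
$$j(f)[j''\gamma]=j''(f[\gamma]),\quad\text{which has the same size as } f[\gamma]. \tag{4}$$
We also use Solovay's theorem: if $\kappa$ is strongly compact (for instance supercompact) and $\lambda>\kappa$ is a singular strong limit, then $2^\lambda=\lambda^+$ (see Jech, *Set Theory*, 3rd ed., Thm. 20.8).

*Proof of Theorem D.* Let $\theta=\tau(X)$ be a strong limit and suppose $\theta\ge\kappa$. By Lemma 1, $\mathrm{cf}(\theta)=\omega$, so $\theta\ne\kappa$ and $\theta>\kappa$. By Solovay's theorem, $2^\theta=\theta^+$.

We check $\Phi(\theta)$: the whole of $\theta^+$ is a set of size $\theta^+$ with fewer than $\theta^+$ values, and $j$ makes $\theta^+$ look small. Given $\varphi=\langle\varphi_n:n<\omega\rangle$ as in $\Phi(\theta)$, let $j:V\to M$ have critical point $\kappa$, $j(\kappa)>\theta^+$ and $M^{\theta^+}\subseteq M$. Put $A^*=j''\theta^+\in M$, a subset of $j(\theta^+)$ of size $\theta^+$ in $M$. The cardinal $\theta^+$ is regular uncountable in $M$ and $\theta^+<j(\kappa)<j(\theta)$. As $j(n)=n$, the $n$-th term of $j(\varphi)$ is $j(\varphi_n)$, and by (4), $j(\varphi_n)[A^*]=j''(\varphi_n[\theta^+])$ has size $<\theta^+$ in $M$. So $M$ satisfies "there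 are a regular uncountable $\rho<j(\theta)$ and $A\in[j(\theta^+)]^\rho$ with $|j(\varphi)_n[A]|<\rho$ for all $n$". By elementarity there are a regular uncountable $\rho<\theta$ and $A\in[\theta^+]^\rho$ with $|\varphi_n[A]|<\rho$ for all $n$. So $\Phi(\theta)$ holds, and this contradicts Theorem A′. $\square$

How do we bring this down to $\aleph_\omega$? Let $\lambda=\kappa^{+\omega}$ be a strong limit. The obvious attempt is to collapse $\kappa$ to $\omega_2$, say by $\mathrm{Col}(\omega_1,{<}\kappa)$, so that $\lambda$ becomes $\aleph_\omega$, and to carry the reflected set $A$ into the extension. Suppose reflection in the ground model gives an $A$ of size $\mu^+$ with at most $\mu$ values under each function, for some $\mu<\kappa$ that depends on the functions. If $\mu\ge\omega_1$, then after the collapse $\mu$ and $\mu^+$ both have size $\omega_1$: we learn that $\omega_1$ many points have at most $\omega_1$ values, which is no information. The gap between $\mu$ and $\mu^+$ has to survive. We can arrange this for one $\mu$, by making $\mu$ countable and keeping $\mu^+$ a cardinal. But the forcing then depends on $\mu$, while the functions appear only afterwards.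 So we need *one* $\mu$ that works for all sequences of functions, fixed before we force. There is also the question how a set $A$ in the ground model can control functions in the extension.

## 8. A ground model in which $\kappa^{+\omega}$ is a strong limit

**Step 1: the model $W$.** The purpose is a model $W$ in which $\kappa$ is supercompact and $\lambda:=\kappa^{+\omega}$ is a strong limit.

A poset is *$\kappa$-directed closed* if every directed subset of size $<\kappa$ has a lower bound. By Laver (*Making the supercompactness of $\kappa$ indestructible under $\kappa$-directed closed forcing*, Israel J. Math. 29 (1978)), a model with a supercompact $\kappa$ has a forcing extension $V_1$ in which $\kappa$ is supercompact and remains so after every $\kappa$-directed closed forcing.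

In $V_1$ let $\kappa_0=\kappa$ and $\kappa_{n+1}=(2^{\kappa_n})^+$. Let $Q=\prod_nQ_n$ with full support, where $Q_n=\mathrm{Col}(\kappa_n,2^{\kappa_n})$ consists of the partial functions of size $<\kappa_n$ from $\kappa_n$ to $2^{\kappa_n}$, ordered by reverse inclusion. All $\kappa_n$ are regular. So for a directed set of fewer than $\kappa$ conditions, the union in coordinate $n$ is a function of size $<\kappa_n$, and coordinatewise unions give a lower bound: $Q$ is $\kappa$-directed closed. Let $W=V_1[G_Q]$. Then $\kappa$ is supercompact in $W$.

*Cardinals in $W$.* The aim is $\kappa_n=\kappa^{+n}$ in $W$. Write $Q=Q_{>n}\times Q_{\le n}$ with $Q_{>n}=\prod_{m>n}Q_m$ and $Q_{\le n}=\prod_{m\le n}Q_m$. The poset $Q_{>n}$ is $\kappa_{n+1}$-closed: descending sequences of length $<\kappa_{n+1}$ have lower bounds, again by coordinatewise unions. Moreover $|Q_m|=(2^{\kappa_m})^{<\kappa_m}=2^{\kappa_m}$, so $|Q_{\le n}|=2^{\kappa_n}<\kappa_{n+1}$. Force first with $Q_{>n}$. This adds no new sequences of ordinals of length $<\kappa_{n+1}$, so $\kappa_{n+1}$ remains a regular cardinal. The subsequent forcing with $Q_{\le n}$ has size $<\kappa_{n+1}$, hence satisfies the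 $\kappa_{n+1}$-chain condition and preserves $\kappa_{n+1}$. Also $\kappa_0=\kappa$ is preserved, since $Q$ is $\kappa$-closed. All cardinals of $V_1$ in the interval $(\kappa_n,\kappa_{n+1})$ are $\le2^{\kappa_n}$, and $Q_n$ adds a surjection of $\kappa_n$ onto $2^{\kappa_n}$, so they are collapsed to $\kappa_n$. So in $W$ we have $\kappa_n=\kappa^{+n}$ and $\lambda=\sup_n\kappa_n$.

*$\lambda$ is a strong limit in $W$.* We count subsets of $\kappa_n$ by names. Every subset $x$ of $\kappa_n$ in $W=V_1[G_{>n}][G_{\le n}]$ has a $Q_{\le n}$-name $\dot x$ in $V_1[G_{>n}]$, and it is determined by $G_{\le n}$ and the set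
$$\{(q,\gamma)\in Q_{\le n}\times\kappa_n:q\Vdash\gamma\in\dot x\}\in V_1[G_{>n}].$$
Since $|Q_{\le n}\times\kappa_n|=2^{\kappa_n}<\kappa_{n+1}$ and $Q_{>n}$ adds no new sequences of ordinals of length $<\kappa_{n+1}$, such sets lie in $V_1$. There are at most $2^{2^{\kappa_n}}\le2^{\kappa_{n+1}}<\kappa_{n+2}$ of them, computed in $V_1$. So in $W$ we have $2^{\kappa_n}<\kappa_{n+2}<\lambda$ for every $n$, and $\lambda$ is a strong limit. By Solovay's theorem, $2^\lambda=\lambda^+$ in $W$.

## 9. One $\mu$ for all sequences of functions

**Step 2: reflection with a fixed $\mu$.** The purpose is to fix, in $W$, the cardinal $\mu$ on which the final forcing depends. Work in $W$.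

**Definition ($R(\mu)$).** For an infinite cardinal $\mu<\kappa$, $R(\mu)$ says: for all $\langle\psi_n:n<\omega\rangle$ with $\psi_n:\lambda^+\to\kappa^{+n}$ there is $A\in[\lambda^+]^{\mu^+}$ with $|\psi_n[A]|\le\mu$ for all $n$.

The restriction on the codomains is only a normalization.

**Lemma 5.** If $R(\mu)$ holds, then for all $\langle\psi_n:n<\omega\rangle$ with $\psi_n:\lambda^+\to Z_n$ and $|Z_n|<\lambda$ there is $A\in[\lambda^+]^{\mu^+}$ with $|\psi_n[A]|\le\mu$ for all $n$.

*Proof.* Choose $k_0<k_1<\cdots$ with $|Z_n|\le\kappa^{+k_n}$ and identify $Z_n$ with a subset of $\kappa^{+k_n}$. Put $\psi'_{k_n}=\psi_n$, let every other $\psi'_m$ be constantly $0$, and apply $R(\mu)$ to $\langle\psi'_m:m<\omega\rangle$. $\square$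

**Lemma 6.** $R(\mu)$ holds for some infinite cardinal $\mu<\kappa$.

The idea is to put the counterexamples for all $\mu<\kappa$ into one sequence of functions, and to reflect that sequence. There are at most $\kappa$ of them, so the combined functions still have fewer than $\lambda$ values.

*Proof.* Otherwise choose a counterexample $\langle\psi^\mu_n:n<\omega\rangle$ to $R(\mu)$ for each infinite cardinal $\mu<\kappa$. Let
$$\Psi_n(\xi)=\langle\psi^\mu_n(\xi):\mu<\kappa\text{ an infinite cardinal}\rangle .$$
This takes values in a set of size $\le(\kappa^{+n})^\kappa\le2^{\kappa^{+n}}<\lambda$. So by an injective coding we may regard $\Psi_n$ as a function $\lambda^+\to\eta_n$ with $\eta_n<\lambda$. Let $\Psi=\langle\Psi_n:n<\omega\rangle$.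

Let $j:W\to M$ be elementary with critical point $\kappa$, $j(\kappa)>\lambda^+$ and $M^{\lambda^+}\subseteq M$. Put $A^*=j''\lambda^+\in M$. As recalled in Section 7, $\lambda^+=(\lambda^+)^M$ and $|A^*|^M=\lambda^+$, and by (4), $j(\Psi)_n[A^*]=j(\Psi_n)[A^*]=j''(\Psi_n[\lambda^+])$ has size $<\lambda$ in $W$, hence also in $M$. So, witnessed by $\mu=\lambda<j(\kappa)$ and $A=A^*$,
$$M\models\exists\mu<j(\kappa)\text{ infinite cardinal}\ \ \exists A\in[j(\lambda^+)]^{\mu^+}\ \ \forall n\ |j(\Psi)_n[A]|\le\mu .$$
By elementarity there are in $W$ an infinite cardinal $\mu<\kappa$ and $A\in[\lambda^+]^{\mu^+}$ with $|\Psi_n[A]|\le\mu$ for all $n$. Now look at the counterexample for this very $\mu$. The value $\psi^\mu_n(\xi)$ is determined by $\Psi_n(\xi)$, since it is one of its coordinates, so $|\psi^\mu_n[A]|\le|\Psi_n[A]|\le\mu$ for all $n$. This contradicts the choice of $\langle\psi^\mu_n\rangle$. $\square$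

## 10. Collapsing so that $\mu^+$ becomes $\omega_1$ and $\lambda$ becomes $\aleph_\omega$

**Step 3: the forcing.** The purpose is to turn the gap between $\mu$ and $\mu^+$ into the gap between $\omega$ and $\omega_1$, with a forcing of size below $\lambda$. Fix $\mu$ as in Lemma 6, and let
$$P=\mathrm{Col}(\mu^+,{<}\kappa)\times\mathrm{Col}(\omega,\mu).$$
Let $G\subseteq P$ be generic over $W$. The first factor is the Lévy collapse. It is $\mu^+$-closed, it has the $\kappa$-chain condition because $\kappa$ is inaccessible, and it has size $\kappa$. So it preserves all cardinals $\le\mu^+$ and all cardinals $\ge\kappa$, and it collapses the cardinals in $(\mu^+,\kappa)$ to $\mu^+$. The second factor consists of finite partial functions from $\omega$ to $\mu$. It has size $\mu$ and makes $\mu$ countable; forced over the first extension, it preserves all cardinals above $\mu$. So in $W[G]$, with successors on the left computed in $W$,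
$$\mu^+=\omega_1,\qquad\kappa^{+n}=\omega_{n+2},\qquad\lambda=\aleph_\omega,\qquad\lambda^+=\aleph_{\omega+1}. \tag{5}$$

*Cardinal arithmetic in $W[G]$.* Let $\delta$ be $\kappa^{+n}$ or $\lambda$. Every subset $x=\dot x^G$ of $\delta$ in $W[G]$ is determined by $G$ and the set $\{(q,\gamma)\in P\times\delta:q\Vdash\gamma\in\dot x\}\in W$. Since $|P|=\kappa\le\delta$, there are $(2^\delta)^W$ subsets of $P\times\delta$ in $W$. For $\delta=\kappa^{+n}$ this number is below $\lambda$, and for $\delta=\lambda$ it is $(\lambda^+)^W$. With (5), $\aleph_\omega$ is a strong limit and $2^{\aleph_\omega}=\aleph_{\omega+1}$ in $W[G]$.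

**Step 4: $\Phi(\aleph_\omega)$ holds in $W[G]$ with $\rho=\omega_1$.** Here a ground model set $A$ must control functions of the extension. The device is to apply $R(\mu)$ not to the functions, but to their names: the complete forcing information about $\varphi_n(\xi)$ is an object of $W$, and because $P$ is small and $\lambda$ is a strong limit, it has fewer than $\lambda$ possible values.

Let $\langle\varphi_n:n<\omega\rangle\in W[G]$ be functions from $\lambda^+$ to $\lambda$ with bounded ranges. As in the proof of Lemma 5, now in $W[G]$, choose $k_0<k_1<\cdots$ such that the range of $\varphi_n$ lies in $\kappa^{+k_n}$, move $\varphi_n$ to place $k_n$ and put constant functions with value $0$ in the other places. A set $A$ that works for the new sequence works for the old one. So we may assume $\varphi_n:\lambda^+\to\kappa^{+n}$ for all $n$.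

Take a name for the sequence, derive from it in $W$ names $\dot\varphi_n$ for its terms, and let $p\in G$ force that $\dot\varphi_n:\lambda^+\to\kappa^{+n}$ for all $n$. In $W$ put
$$\psi_n(\xi)=\{(q,\gamma)\in P\times\kappa^{+n}:q\le p,\ q\Vdash\dot\varphi_n(\xi)=\gamma\}.$$
The sequence $\langle\psi_n:n<\omega\rangle$ is in $W$ by the definability of forcing. The function $\psi_n$ takes values in $\mathcal P(P\times\kappa^{+n})$, a set of size $2^{\kappa^{+n}}<\lambda$ in $W$. By $R(\mu)$ and Lemma 5 there is $A\in W$, $A\subseteq\lambda^+$, with
$$|A|^W=\mu^+\quad\text{and}\quad|\psi_n[A]|^W\le\mu\ \text{ for all }n.$$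

Now go to $W[G]$. There $\varphi_n(\xi)$ is the unique $\gamma$ such that $(q,\gamma)\in\psi_n(\xi)$ for some $q\in G$. Indeed, if $\varphi_n(\xi)=\gamma$, some condition in $G$ forces this, and a common extension in $G$ of it and $p$ is such a $q$; conversely, whatever some $q\in G$ forces is true. So $\varphi_n(\xi)$ is determined by $\psi_n(\xi)$, and therefore $|\varphi_n[A]|\le|\psi_n[A]|$. In $W[G]$ the ordinal $\mu$ is countable and $(\mu^+)^W=\omega_1$. Hence $|A|=\omega_1$ and each $\varphi_n[A]$ is countable. This is the conclusion of $\Phi(\aleph_\omega)$ with $\rho=\omega_1$, and Theorem B is proved. $\square$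

## 11. SLLnL spaces in the final model

In $W[G]$, $\aleph_\omega$ is a strong limit and $\Phi(\aleph_\omega)$ holds. By Theorem A, in $W[G]$ there is no SLLnL topology on $\aleph_{\omega+1}$. So the nonexistence of such topologies is consistent relative to a supercompact cardinal, as claimed in Section 1. Because also $2^{\aleph_\omega}=\aleph_{\omega+1}$ holds there, the second half of Theorem A′ gives more.

*Proof of Theorem C.* Work in $W[G]$. Let $X$ be SLLnL with $|X|<\aleph_{\omega+\omega}$ or $w(X)<\aleph_{\omega+\omega}$. By Lemma 1, $\tau(X)$ is an uncountable singular cardinal $<\aleph_{\omega+\omega}$. The cardinals $\aleph_{n}$ and $\aleph_{\omega+n}$ with $n\ge1$ are successors, hence regular, so $\tau(X)=\aleph_\omega$. Since $\aleph_\omega$ is a strong limit, $2^{\aleph_\omega}=\aleph_{\omega+1}$ and $\Phi(\aleph_\omega)$ holds, Theorem A′ says that there is no such $X$. $\square$
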